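# Inflationary induction cannot be defined by higher-order fixpoints

## 1. Chasing an iteration with a least fixpoint of functions

Take a complete lattice $V$ and any function $f:V\to V$, not necessarily monotone. Such an $f$ need not have a least fixpoint, or any fixpoint. But one can always iterate it inflationarily:
$$x^0=\bot,\qquad x^{\alpha+1}=x^\alpha\sqcup f(x^\alpha),\qquad x^\lambda=\bigsqcup_{\beta<\lambda}x^\beta\ \ (\lambda\text{ a limit}).$$
The sequence increases, so it becomes stationary, and its limit is the inflationary fixpoint of $f$. The text "Temporal Logics Beyond Regularity" (http://carrick.fmv.informatik.uni-kassel.de/~mlange/papers/habil.pdf) asks a question about two logics, recalled in Section 2, and phrases it informally as: "Equally, can inflationary fixpoints in a complete lattice $V$ always be defined using least or greatest fixpoints in the lattice of functions $V\to V$ with pointwise order?" The definition should be one term, uniform in $f$ and $V$.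

The first guess is yes, and there is a natural candidate. We want a function $F$ such that $F(x)$ is the result of running the iteration from $x$. It should satisfy $F(x)=x\sqcup F(x\sqcup f(x))$, so try
$$t_1=\big(\mu F.\lambda x.\ x\sqcup F(x\sqcup f(x))\big)\,\bot .\qquad (1)$$
The operator under $\mu$ is monotone in $F$ whatever $f$ is, since $F$ is only applied, never placed inside an argument. So $t_1$ makes sense.

Let $V=\{0,1\}$. Then $F(1)=1$ and $F(0)=F(f(0))$. If $f(0)=1$, the value of $t_1$ is $1$; if $f(0)=0$, the equation at $0$ is $F(0)=F(0)$ and the least solution is $0$. Both values are right, also for the non-monotone $f(x)=1-x$, which has no fixpoint.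

Now let $V$ be the chain $0<1<2<\dots<\omega<\omega+1$, with $f(x)=x+1$ for $x\le\omega$ and $f(\omega+1)=\omega+1$. The inflationary fixpoint is $\omega+1$. The least $F$ has $F(\omega)=F(\omega+1)=\omega+1$, but $F(n)=\omega$ for $n<\omega$: this $F$ satisfies the equation, since $F(n)=n\sqcup F(n+1)$, and any solution has $F(n)\ge n+i$ for all $i$. Hence $t_1=\omega$, one step short. Using $\nu$ instead of $\mu$ is useless: the constant function $\top$ solves the equation, so the greatest solution is always constant $\top$.

The defect can be repaired once. Let $g$ be the function $\mu F.\lambda x.\,x\sqcup F(x\sqcup f(x))$ and take $t_2=(\mu F.\lambda x.\ x\sqcup F(g(x)))\,\bot$. In the chain, $g(0)=\omega$ and $g(\omega)=\omega+1$, so $t_2=\omega+1$. We shall see that $n$ nested recursions of this kind reach stage $\omega^n$. So the guess is right as long as the length of the iteration has a bound $\omega^n$ fixed in advance.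

In general the guess is wrong. No term does it, even if one allows functions of any finite order, and even on powersets of countable sets.

## 2. The two logics

A transition system is $\mathcal T=(S,\{\xrightarrow{a}\}_{a\in\Sigma},L)$ with a set $S$ of states, relations $\xrightarrow{a}\subseteq S\times S$ for actions $a\in\Sigma$, and a labeling $L$ of states by atomic propositions $q\in\mathcal P$. Formulas are read relative to an environment $\eta$ that gives values to the free variables. As usual $\langle a\rangle\varphi$ holds at $s$ if some $a$-successor of $s$ satisfies $\varphi$.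

**Definition (MIC).** Formulas of the Modal Iteration Calculus are built from $q$ and set variables $X$ by $\neg$, $\vee$, $\langle a\rangle$ and the following rule. If $\mathcal S=\{X_1\leftarrow\varphi_1,\dots,X_k\leftarrow\varphi_k\}$ is a system of rules with MIC formulas $\varphi_j$, then $(\mathrm{ifp}\,X_i:\mathcal S)$ and $(\mathrm{dfp}\,X_i:\mathcal S)$ are formulas, and they bind $X_1,\dots,X_k$. The $X_j$ may occur under negation. For $\mathrm{ifp}$ one computes simultaneous stages $X_j^0=\emptyset$,
$$X_j^{\alpha+1}=X_j^\alpha\cup[\![\varphi_j]\!]_{\eta[X_1\mapsto X_1^\alpha,\dots,X_k\mapsto X_k^\alpha]},\qquad X_j^\lambda=\bigcup_{\beta<\lambda}X_j^\beta,$$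
and $[\![\mathrm{ifp}\,X_i:\mathcal S]\!]_\eta$ is the $i$-th component of the stage where the sequence is stationary. For $\mathrm{dfp}$ one starts from $S$, replaces $\cup$ by $\cap$ in the successor step, and intersects at limits.

For example, $(\mathrm{ifp}\,X:\{X\leftarrow\neg X\})$ has $X^1=S$ and denotes $S$, although on a nonempty $S$ the map $A\mapsto S\setminus A$ has no fixpoint.

**Definition (HFL).** Types are $\tau::=\mathrm{Pr}\mid\tau_1^v\to\tau_2$ with $v\in\{+,-,0\}$. On a state set $S$, $[\![\mathrm{Pr}]\!]_S=2^S$, and $[\![\tau_1^v\to\tau_2]\!]_S$ is the set of monotone ($v=+$), antitone ($v=-$) or arbitrary ($v=0$) functions from $[\![\tau_1]\!]_S$ to $[\![\tau_2]\!]_S$, ordered pointwise. Formulas are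
$$q\mid X\mid\neg\varphi\mid\varphi\vee\psi\mid\langle a\rangle\varphi\mid\lambda(X^v:\tau).\varphi\mid\varphi\,\psi\mid\mu(X:\tau).\varphi\mid\nu(X:\tau).\varphi ,$$
subject to the usual type-and-variance system.

In that system a context $\Gamma$ gives each variable a type and a variance, and $\Gamma^-$ is $\Gamma$ with $+$ and $-$ exchanged. A variable may be used if its variance is $+$ or $0$; $\neg\varphi$ is typed in $\Gamma$ if $\varphi$ is typed in $\Gamma^-$; in an application of $\varphi:\tau_1^v\to\tau_2$ the argument must be typed in $\Gamma$, in $\Gamma^-$, or in both, as $v$ is $+$, $-$, or $0$; in $\mu(X:\tau).\varphi$ and $\nu(X:\tau).\varphi$ the body is typed with $X$ of variance $+$. The system guarantees that $\mu$ and $\nu$ are applied only to monotone functions, and they denote least and greatest fixpoints in the complete lattice $[\![\tau]\!]_S$.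

For example, $\lambda(X^0:\mathrm{Pr}).\,\neg(X\vee\neg\langle a\rangle X)$ sends $A$ to the set of states outside $A$ with an $a$-successor in $A$. It uses $X$ both positively and negatively, so it needs variance $0$.

**Definition (order).** $\mathrm{ord}(\mathrm{Pr})=0$ and $\mathrm{ord}(\tau_1\to\tau_2)=\max(\mathrm{ord}(\tau_1)+1,\mathrm{ord}(\tau_2))$. $\mathrm{HFL}^1$ is the fragment in which every subformula has a type of order at most $1$.

So $\mathrm{Pr}\to\mathrm{Pr}\to\mathrm{Pr}$ has order $1$, and $(\mathrm{Pr}\to\mathrm{Pr})\to\mathrm{Pr}$ has order $2$.

A logic $\mathcal L_1$ is included in $\mathcal L_2$ over a class of structures if for every closed $\mathcal L_1$-formula of type $\mathrm{Pr}$ there is a closed $\mathcal L_2$-formula of type $\mathrm{Pr}$ that defines the same set of states in every structure of the class. The question is whether MIC is included in $\mathrm{HFL}^1$ over arbitrary transition systems.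

**Theorem 1.** Let $a\in\Sigma$. There is a closed MIC formula $\Theta$, using only the action $a$ and no atomic propositions, whose outer fixpoint is a single one-rule $\mathrm{ifp}$, such that no closed HFL formula of type $\mathrm{Pr}$ (of any order, in particular none in $\mathrm{HFL}^1$) is equivalent to $\Theta$ over all transition systems.

So the answer is no: MIC is not included in $\mathrm{HFL}^1$, nor in full HFL. We work in ZFC. Section 10 refines the theorem to countable systems, and Section 11 returns to lattices.

Some conventions. A formula has finitely many symbols, so for a given formula we may work over a finite signature. If $\neg$ and $\vee$ are admitted at function types, they are pointwise and abbreviate $\lambda\vec X.\neg(\varphi\vec X)$ and the like; so $\neg,\vee,\langle a\rangle$ occur only at type $\mathrm{Pr}$. I write $\bigvee$ and $\bigwedge$ for suprema and infima in $[\![\tau]\!]_S$; at function types they are pointwise. For $v=+,-,0$ let $x\le_v x'$ mean $x\le x'$, $x\ge x'$, $x=x'$ respectively. Then a function $f$ belongs to $[\![\tau^v\to\sigma]\!]$ iff $x\le_v x'$ implies $f(x)\le f(x')$. Two standard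 facts are used throughout.

- If $\Gamma\vdash\varphi:\tau$ and $\eta$ respects the types in $\Gamma$, then $[\![\varphi]\!]_\eta\in[\![\tau]\!]$, and fixpoints are taken of monotone maps. The fixpoint $\mu\Phi$ is reached by iterating $\Phi$ from $\bot$, with suprema at limits; $\nu\Phi$ from $\top$, with infima.
- (Substitution.) If $\Gamma\vdash\varphi:\tau$ and each $\psi_X$ is closed of the type of $X\in\Gamma$, then $\varphi[\psi_X/X]_X$ is closed of type $\tau$ and denotes $[\![\varphi]\!]_\eta$ with $\eta(X)=[\![\psi_X]\!]$.

## 3. Stage $\omega^n$ by nested recursion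

First we make precise how far the guess goes.

**Proposition 2.** For every $n\ge1$ and every MIC formula $\varphi$ there is an $\mathrm{HFL}^1$ formula equivalent to $\varphi$ on every transition system in which all inductions and deflations occurring in $\varphi$ are stationary at stage $\omega^n$ under all environments. So for every fixed $n$, MIC is included in $\mathrm{HFL}^1$ over every class of systems in which all inflationary and deflationary inductions close by stage $\omega^n$. In particular ($n=1$), MIC is included in $\mathrm{HFL}^1$ over finite transition systems.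

*Proof.* We translate compositionally, $\varphi\mapsto\hat\varphi$, and give every set variable variance $0$. Only the fixpoint operators need work.

**Step 1: removing $\mathrm{dfp}$.** The purpose is to treat only $\mathrm{ifp}$. We have
$$(\mathrm{dfp}\,X_i:\{X_j\leftarrow\varphi_j\})\equiv\neg(\mathrm{ifp}\,X_i:\{X_j\leftarrow\neg\varphi_j[\neg X_1/X_1,\dots,\neg X_k/X_k]\}).$$
Indeed, if $X_j^\alpha$ are the stages on the left and $Y_j^\alpha=S\setminus X_j^\alpha$, then $Y_j^0=\emptyset$, limits become unions, and $Y_j^{\alpha+1}=Y_j^\alpha\cup(S\setminus[\![\varphi_j]\!]_{\eta[\vec X\mapsto\vec X^\alpha]})$, which is the successor rule on the right at $\vec Y^\alpha$. The closure ordinals agree. In the translation the substitution is made in $\hat\varphi_j$.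

**Step 2: the terms.** The purpose is to write the nested recursions. For $\mathrm{ifp}\,X_i:\{X_j\leftarrow\varphi_j\}_{j\le k}$ put, at type $\mathrm{Pr}^0\to\cdots\to\mathrm{Pr}^0\to\mathrm{Pr}$ with $k$ arguments,
$$G_{0,j}=\lambda\vec X.\ X_j\vee\hat\varphi_j,\qquad G_{m+1,j}=\mu F.\lambda\vec X.\ X_j\vee F\,(G_{m,1}\vec X)\cdots(G_{m,k}\vec X).$$
They are well typed: $F$ occurs only positively, in function position, and not inside an argument; the arguments, which stand at variance $0$, contain freely only set variables of variance $0$. All types have order at most $1$.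

**Step 3: their meaning.** We show that $[\![G_{m,j}]\!](\vec A)$ is the $j$-th component of stage $\omega^m$ of the inflationary iteration started at $\vec A$ instead of $\vec\emptyset$. Write $I^\alpha(\vec A)$ for stage $\alpha$ of that iteration. By induction on $\alpha'$ one has $I^{\alpha+\alpha'}(\vec A)=I^{\alpha'}(I^\alpha(\vec A))$. For $m=0$ the claim says that $G_{0,j}$ performs one step, which is its definition, as $\omega^0=1$.

Assume the claim for $m$. The operator under $\mu$ in $G_{m+1,j}$ is $\Psi(F)(\vec A)=A_j\cup F(I^{\omega^m}(\vec A))$. Let $F_*(\vec A)=\bigcup_{i<\omega}I_j^{\omega^m\cdot i}(\vec A)$. Since the ordinals $\omega^m\cdot i$ are cofinal in $\omega^{m+1}$, this is $I_j^{\omega^{m+1}}(\vec A)$. It is a fixpoint of $\Psi$: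
$$\Psi(F_*)(\vec A)=A_j\cup\bigcup_{i<\omega}I_j^{\omega^m\cdot i}\big(I^{\omega^m}(\vec A)\big)=A_j\cup\bigcup_{i<\omega}I_j^{\omega^m\cdot(1+i)}(\vec A)=F_*(\vec A).$$
Now let $\Psi(F)\le F$. We show $I_j^{\omega^m\cdot i}(\vec A)\subseteq F(\vec A)$ for all $\vec A$, by induction on $i$. For $i=0$: $A_j\subseteq\Psi(F)(\vec A)\subseteq F(\vec A)$. For $i+1$: $I_j^{\omega^m\cdot(i+1)}(\vec A)=I_j^{\omega^m\cdot i}(I^{\omega^m}(\vec A))\subseteq F(I^{\omega^m}(\vec A))\subseteq F(\vec A)$. Hence $F_*$ is the least fixpoint, which proves the claim for $m+1$.

**Step 4: conclusion.** With $\bot=\mu X.X$, the formula $G_{n,i}\bot\cdots\bot$ defines $X_i^{\omega^n}$, which by assumption is $[\![\mathrm{ifp}\,X_i:\mathcal S]\!]$. On a finite system every induction closes at a finite stage, so $n=1$ suffices. $\square$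

## 4. A formula that compares two ordinals

To refute the guess in general we need an MIC formula whose inductions are long and whose result depends on them. The following systems let us pose the question "is $\beta<\gamma$?" at a root $r$.

**Definition (the systems $\mathcal T^\kappa_{\beta,\gamma}$).** For an ordinal $\kappa$ and $\beta,\gamma<\kappa$, the states are $\kappa\uplus\{u,r\}$, all labels are empty, all actions other than $a$ are empty, and the $a$-edges are
$$\delta\to\varepsilon\ (\varepsilon<\delta<\kappa),\qquad u\to u,\quad u\to\beta,\qquad r\to u,\quad r\to\gamma.$$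

Write $\Diamond=\langle a\rangle$ and $\Box=\neg\langle a\rangle\neg$. Put $\mathrm{Wf}=(\mathrm{ifp}\,Z:\{Z\leftarrow\Box Z\})$ and
$$\Theta=\big(\mathrm{ifp}\,X:\{X\leftarrow\Box X\vee\psi\}\big),\qquad\psi=\Diamond(\mathrm{Wf}\wedge\neg X)\wedge\Diamond\big(\neg\mathrm{Wf}\wedge\Diamond(\mathrm{Wf}\wedge X)\big).\qquad(2)$$
Here $\Box X$ is a clock: it lets the ordinals enter $X$ one after the other. And $\psi$ takes a snapshot: at $r$ it asks for a moment when $\gamma$ has not yet entered but $\beta$ (seen through $u$) has. Inflation makes the snapshot permanent.

Take $\kappa=2$ by hand. For $\beta=0$, $\gamma=1$ the stages of $X$ are $\emptyset$, $\{0\}$, $\{0,1,r\}$: at the stage $\{0\}$ we have $0\in X$ and $1\notin X$, so $r$ enters. For $\beta=1$, $\gamma=0$ they are $\emptyset$, $\{0\}$, $\{0,1\}$, and then nothing changes: no stage contains $1$ but not $0$.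

**Lemma 3.** In $\mathcal T^\kappa_{\beta,\gamma}$: $r\in[\![\Theta]\!]$ iff $\beta<\gamma$.

*Proof.* For $\delta<\kappa$ the set of successors of $\delta$ is $\delta$ itself, so all successors of $\delta$ lie in $\min(\alpha,\kappa)$ iff $\delta\le\alpha$.

**Step 1: the value of $\mathrm{Wf}$.** We need it to evaluate $\psi$. The states $u$ and $r$ have the successor $u$, so, inductively, neither ever enters $Z$. With the remark above, $Z^\alpha=\min(\alpha,\kappa)$ for all $\alpha$. So $[\![\mathrm{Wf}]\!]=\kappa$.

**Step 2: the stages of $X$ away from $r$.** We claim $X^\alpha\cap\kappa=\min(\alpha,\kappa)$ and $u\notin X^\alpha$ for all $\alpha$. For $0$ and limits this is clear. In a successor step, at $\delta<\kappa$ all successors are in $\mathrm{Wf}$, so $\psi$ fails, and only $\Box X$ matters; by the remark $X^{\alpha+1}\cap\kappa=\min(\alpha+1,\kappa)$. At $u$, $\Box X^\alpha$ fails since $u\notin X^\alpha$. The only $\mathrm{Wf}$-successor of $u$ is $\beta$ and its only other successor is $u$, so $\psi$ at $u$ would require $\beta\notin X^\alpha$ and $\beta\in X^\alpha$, which is impossible.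

**Step 3: the state $r$.** Now we read off when $r$ enters. $\Box X^\alpha$ fails at $r$ since $u\notin X^\alpha$. The only $\mathrm{Wf}$-successor of $r$ is $\gamma$, its only other successor is $u$, and the only $\mathrm{Wf}$-successor of $u$ is $\beta$. So $\psi$ holds at $r$ at stage $\alpha$ iff $\gamma\notin X^\alpha$ and $\beta\in X^\alpha$, that is, iff $\beta<\alpha\le\gamma$. Such an $\alpha$ exists iff $\beta<\gamma$; then $\alpha=\beta+1$ is the first one, and $r\in X^{\beta+2}$. $\square$

This already defeats each term of Section 3. Let $\beta=\omega^n$, $\gamma=\omega^n+1$, $\kappa=\omega^n+2$, and build $G_n$ from the rule $\Box X\vee\psi$ with $\mathrm{Wf}$ written as $\mu Z.\Box Z$. Then $G_n\bot$ denotes $X^{\omega^n}$, while $r$ enters only at stage $\omega^n+2$. But this says nothing about other HFL formulas. For those we need an invariant.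

## 5. What the root can know about the ordinals below it

Consider the lower part $\mathcal K=(\kappa,>)$, meaning states $\kappa$ and edges $\delta\to\varepsilon$ for $\varepsilon<\delta$. HFL formulas separate many ordinals in it: $n$ is the only state that satisfies $\Diamond^n\top\wedge\neg\Diamond^{n+1}\top$, and by Section 3 the formula $(\mu F.\lambda X.\,X\vee F(X\vee\Box X))\bot$ defines the set $\min(\omega,\kappa)$ of finite ordinals. But there are only countably many closed formulas over a finite signature, so at most $2^{\aleph_0}$ theories. If $\kappa$ is large, two ordinals $\beta<\gamma$ satisfy the same closed formulas in $\mathcal K$. The idea is that then $\mathcal T^\kappa_{\beta,\gamma}$ and $\mathcal T^\kappa_{\gamma,\beta}$ cannot be told apart at $r$: what an HFL formula says above $\kappa$ depends on the states below only through their HFL theories. While $\Theta$ tells the two systems apart by comparing the times at which $\beta$ and $\gamma$ enter. Here is the general statement; a signature is fixed, and "HFL formula" means one over it.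

**Setting.** $\mathcal T$ and $\mathcal T'$ are transition systems on the same state set $S=K\uplus E$. The set $K$ is closed under successors in both, and both induce the same system $\mathcal K$ on $K$. Further:

1. states in $E$ have the same labels, and the edges between states of $E$ are the same, in $\mathcal T$ and $\mathcal T'$;
2. for all $e\in E$, all actions $b$ and all closed HFL formulas $\psi$ of type $\mathrm{Pr}$: $e$ has a $b$-successor in $[\![\psi]\!]_{\mathcal K}$ in $\mathcal T$ iff it has one in $\mathcal T'$.

**Theorem 4 (Locality).** In this setting $[\![\varphi]\!]_{\mathcal T}=[\![\varphi]\!]_{\mathcal T'}$ for every closed HFL formula $\varphi$ of type $\mathrm{Pr}$.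

Sections 6 to 9 are about its proof. Let us first see that it gives the main theorem.

**Lemma 5.** If $\beta,\gamma<\kappa$ belong to the same sets $[\![\psi]\!]_{\mathcal K}$, for $\psi$ closed HFL of type $\mathrm{Pr}$ over a fixed signature and $\mathcal K=(\kappa,>)$, then $[\![\varphi]\!]_{\mathcal T^\kappa_{\beta,\gamma}}=[\![\varphi]\!]_{\mathcal T^\kappa_{\gamma,\beta}}$ for every closed HFL formula $\varphi$ of type $\mathrm{Pr}$ over that signature.

*Proof.* Apply Theorem 4 with $K=\kappa$ and $E=\{u,r\}$. Condition 1 is clear: the edges inside $E$ are $u\to u$ and $r\to u$ in both. For condition 2, the only $a$-successor of $u$ in $K$ is $\beta$ in one system and $\gamma$ in the other; for $r$ it is $\gamma$ and $\beta$. As $\beta$ and $\gamma$ lie in the same sets $[\![\psi]\!]_{\mathcal K}$, the condition holds. Actions other than $a$ are empty. $\square$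

*Proof of Theorem 1, given Theorem 4.* Suppose a closed HFL formula $\varphi$ is equivalent to $\Theta$. Fix the finite signature that consists of $a$ and the symbols of $\varphi$. Up to renaming of bound variables there are countably many closed formulas over it, so at most $2^{\aleph_0}$ sets of such formulas. Let $\kappa=(2^{\aleph_0})^+$. By the pigeonhole principle there are $\beta<\gamma<\kappa$ that satisfy the same closed formulas in $(\kappa,>)$. By Lemma 5, $r\in[\![\varphi]\!]_{\mathcal T^\kappa_{\beta,\gamma}}$ iff $r\in[\![\varphi]\!]_{\mathcal T^\kappa_{\gamma,\beta}}$. By Lemma 3, $r\in[\![\Theta]\!]_{\mathcal T^\kappa_{\beta,\gamma}}$ and $r\notin[\![\Theta]\!]_{\mathcal T^\kappa_{\gamma,\beta}}$, a contradiction. $\square$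

## 6. Where a stage-by-stage comparison breaks

The sensible first attempt at Theorem 4 is an induction on $\varphi$, with $\mu$ handled by approximants: show that stage $\alpha$ in $\mathcal T$ equals (or corresponds to) stage $\alpha$ in $\mathcal T'$. It stops at $\langle b\rangle$. To compare $\langle b\rangle A$ at a state of $E$ we need condition 2 for the set $A\cap K$, and condition 2 speaks only about sets definable in $\mathcal K$ by a closed formula. An intermediate stage need not be definable.

The failure is real. Let $\beta<\gamma$ have the same theory in $(\kappa,>)$ and take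
$$\mu Z.\ \Box Z\vee(\neg\mathrm{Wf}\wedge\Diamond Z),\qquad \mathrm{Wf}=\mu Y.\Box Y.$$
On $\kappa$ stage $\alpha$ is $\min(\alpha,\kappa)$, as before. The state $u$ can never enter through $\Box Z$ first, so it enters one stage after its successor in $\kappa$ is in: at stage $\beta+2$ in $\mathcal T^\kappa_{\beta,\gamma}$, and at stage $\gamma+2$ in $\mathcal T^\kappa_{\gamma,\beta}$. So the approximants at stage $\beta+2$ differ between the two systems. The fixpoints agree: in both systems all states enter.

In the example the trouble occurs while the part of the iteration in $K$ is still running. The final value on $K$ is definable, because it is itself a least fixpoint in $\mathcal K$. This suggests the way out. The value on $K$ of a formula in $\mathcal T$ does not depend on $E$ at all, since $K$ is successor-closed. So let $K$ finish first: start the iteration in $\mathcal T$ and in $\mathcal T'$ not at $\bot$, but at the least element whose $K$-part is already the final one. From there on the $K$-part stays fixed and definable, and the comparison may go stage by stage.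

At type $\mathrm{Pr}$ this is easy to say. At function types we must say what the $K$-part of a function on $[\![\tau]\!]_S$ is, and show that a least element with a given $K$-part exists. This is the next section.

## 7. Restricting higher-order objects to $K$

**Definition (restriction).** For $d\in[\![\tau]\!]_K$ and $x\in[\![\tau]\!]_S$ define $d\triangleleft x$ by induction on $\tau$. At $\mathrm{Pr}$: $x\cap K=d$. At $\tau^v\to\sigma$: $d\triangleleft f$ iff for all $e,x$, $e\triangleleft x$ implies $d(e)\triangleleft f(x)$.

For example, let $K=\{p\}$, $E=\{e\}$ and the type $\mathrm{Pr}^+\to\mathrm{Pr}$, and let $d$ be the identity on $2^K$. Then $d\triangleleft f$ iff $f(x)\cap K=x\cap K$ for all $x$. The least such $f$ is $x\mapsto x\cap K$, the greatest is $x\mapsto(x\cap K)\cup E$, and the identity on $2^S$ lies between them. Not every $f$ restricts to something: the monotone function with $f(x)=\{p\}$ if $e\in x$ and $f(x)=\emptyset$ otherwise has $f(\emptyset)\cap K\ne f(\{e\})\cap K$, although $\emptyset$ and $\{e\}$ have the same $K$-part.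

**Lemma 6.** For every type:

(a) For every $d$ there is a least $x$ with $d\triangleleft x$, denoted $d^\bot$, and a greatest one, denoted $d^\top$.

(b) $d\le d'$ implies $d^\bot\le d'^\bot$ and $d^\top\le d'^\top$.

(c) If $d\triangleleft x$, $d'\triangleleft x'$ and $x\le x'$, then $d\le d'$.

(d) At type $\tau^v\to\sigma$: if $e\triangleleft x$, then $d^\bot(x)=(d(e))^\bot$ and $d^\top(x)=(d(e))^\top$.

(e) If $d_i\triangleleft x_i$ for all $i\in I$ ($I$ possibly empty), then $\bigvee d_i\triangleleft\bigvee x_i$ and $\bigwedge d_i\triangleleft\bigwedge x_i$.

*Proof.* All parts are proved together by induction on types.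

**Base case $\mathrm{Pr}$.** Here $d^\bot=d$ and $d^\top=d\cup E$, and (b), (c), (e) are statements about intersecting with $K$. For $I=\emptyset$, (e) says $\emptyset\cap K=\emptyset$ and $S\cap K=K$.

Now consider $\tau^v\to\sigma$.

**Part (e).** This gives limits of iterations. If $e\triangleleft x$, then $d_i(e)\triangleleft f_i(x)$ for all $i$, and (e) for $\sigma$ applies. Suprema and infima are pointwise, so we are done.

**Parts (a) and (d) for $\bot$.** We construct the least extension: it takes at $x$ the values forced by $d$ at all points $x'$ below $x$. Put
$$f(x)=\bigvee\{(d(e))^\bot:\ e\triangleleft x',\ x'\le_v x\}.$$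
If $x\le_v x_1$, then every pair $(e,x')$ admitted for $x$ is admitted for $x_1$, so $f(x)\le f(x_1)$. Thus $f\in[\![\tau^v\to\sigma]\!]_S$.

Let $e_0\triangleleft x$. If $e\triangleleft x'\le_v x$, then (c) for $\tau$ gives $e\le_v e_0$ (for $v=0$ we have $x'=x$, and (c) is used in both directions). Hence $d(e)\le d(e_0)$, and $(d(e))^\bot\le(d(e_0))^\bot$ by (b) for $\sigma$. The pair $(e_0,x)$ is itself admitted, so $f(x)=(d(e_0))^\bot$. In particular $d(e_0)\triangleleft f(x)$, and so $d\triangleleft f$.

If $d\triangleleft h$, then for every admitted pair $h(x)\ge h(x')\ge(d(e))^\bot$, because $d(e)\triangleleft h(x')$. So $h\ge f$. Hence $f=d^\bot$, and (d) was shown on the way.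

**Parts (a) and (d) for $\top$.** Symmetrically put
$$g(x)=\bigwedge\{(d(e))^\top:\ e\triangleleft x',\ x\le_v x'\}.$$
If $x\le_v x_1$, then every pair admitted for $x_1$ is admitted for $x$, so $g(x)\le g(x_1)$. Let $e_0\triangleleft x$. For an admitted pair, (c) gives $e_0\le_v e$, so $d(e_0)\le d(e)$ and $(d(e_0))^\top\le(d(e))^\top$. With the pair $(e_0,x)$ we get $g(x)=(d(e_0))^\top$, hence $d\triangleleft g$. If $d\triangleleft h$, then $h(x)\le h(x')\le(d(e))^\top$ for all admitted pairs, so $h\le g$. Thus $g=d^\top$.

**Part (b).** In the two formulas the admitted pairs do not depend on $d$. If $d\le d'$, then $d(e)\le d'(e)$, and (b) for $\sigma$ gives the claim.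

**Part (c).** Let $d\triangleleft f$, $d'\triangleleft f'$, $f\le f'$. For $e\in[\![\tau]\!]_K$ we need a point related to $e$: take $x=e^\bot$, from (a) for $\tau$. Then $d(e)\triangleleft f(x)\le f'(x)$ and $d'(e)\triangleleft f'(x)$, so $d(e)\le d'(e)$ by (c) for $\sigma$. $\square$

The next lemma says that the $K$-part of a value is the value in $\mathcal K$.

**Lemma 7.** If $\rho(X)\triangleleft\eta(X)$ for all free variables $X$ of $\varphi$, then $[\![\varphi]\!]_{\mathcal K}^\rho\triangleleft[\![\varphi]\!]_{\mathcal T}^\eta$. The same holds for $\mathcal T'$.

*Proof.* By induction on $\varphi$. Atoms, variables and $\vee$ are clear. For $\neg$: if $x\cap K=d$, then $(S\setminus x)\cap K=K\setminus d$. For $\langle b\rangle$: the $b$-successors of a state of $K$ all lie in $K$, so only the part of the set in $K$ matters. For $\lambda X.\varphi$: if $e\triangleleft x$, apply the induction hypothesis to $\rho[X\mapsto e]$ and $\eta[X\mapsto x]$. Application is the definition of $\triangleleft$.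

For $\mu X.\varphi$ let $\Phi_K(d)=[\![\varphi]\!]_{\mathcal K}^{\rho[X\mapsto d]}$ and $\Phi_{\mathcal T}(x)=[\![\varphi]\!]_{\mathcal T}^{\eta[X\mapsto x]}$. By the induction hypothesis $d\triangleleft x$ implies $\Phi_K(d)\triangleleft\Phi_{\mathcal T}(x)$. By transfinite induction the $\alpha$-th approximants from $\bot$ are $\triangleleft$-related: the start is Lemma 6(e) with $I=\emptyset$, limits are Lemma 6(e) again. For large $\alpha$ both are the least fixpoints. For $\nu$ one uses approximants from $\top$ and infima. $\square$

## 8. Comparing $\mathcal T$ and $\mathcal T'$ over a definable $K$-part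

Now we set up the invariant that relates a value in $\mathcal T$ to a value in $\mathcal T'$. It carries their common $K$-part along and insists that this part is definable, since condition 2 needs this.

**Definition (comparison).** Let $D_\tau=\{[\![\psi]\!]_{\mathcal K}:\psi\text{ a closed HFL formula of type }\tau\}$. For $d\in[\![\tau]\!]_K$ and $x,y\in[\![\tau]\!]_S$ define $R_\tau(d;x,y)$ as follows. At $\mathrm{Pr}$: $d\in D_{\mathrm{Pr}}$, $d\triangleleft x$ and $x=y$. At $\tau^v\to\sigma$: $R(d;f,g)$ iff $d\in D_{\tau^v\to\sigma}$, $d\triangleleft f$, $d\triangleleft g$, and for all $e,x,y$, $R_\tau(e;x,y)$ implies $R_\sigma(d(e);f(x),g(y))$.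

In all cases $R(d;x,y)$ implies $d\in D$, $d\triangleleft x$ and $d\triangleleft y$.

For example, let $K=\kappa$, $E=\{u,r\}$, $\mathcal K=(\kappa,>)$, with $\beta<\gamma$ of the same theory, and let $f$ and $g$ be the functions $A\mapsto[\![\Diamond X]\!]_{[X\mapsto A]}$ in $\mathcal T^\kappa_{\beta,\gamma}$ and $\mathcal T^\kappa_{\gamma,\beta}$, with $d$ the same function on $2^\kappa$. They differ: $u\in f(\beta+1)$ and $u\notin g(\beta+1)$, where $\beta+1$ is the set of ordinals up to $\beta$. Yet $R(d;f,g)$ holds, because the last clause tests them only at arguments with a definable $K$-part; and the $K$-part $\beta+1$ is not definable, as it contains $\beta$ but not $\gamma$.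

**Lemma 8.** (a) If $d\in D_\tau$, then $R(d;d^\bot,d^\bot)$ and $R(d;d^\top,d^\top)$.

(b) If $I\ne\emptyset$ and $R(d;x_i,y_i)$ for all $i\in I$, then $R(d;\bigvee x_i,\bigvee y_i)$ and $R(d;\bigwedge x_i,\bigwedge y_i)$.

*Proof.* By induction on types. Part (a) will start our iterations and (b) will pass limits.

At $\mathrm{Pr}$, (a) holds since $d\triangleleft d^\bot$ and $d\triangleleft d^\top$; for (b), $x_i=y_i$ for all $i$, and since $I\neq\emptyset$, all $x_i\cap K=d$ gives $\bigcup x_i\cap K=\bigcap x_i\cap K=d$.

At $\tau^v\to\sigma$, for (a), let $R(e;x,y)$. Then $e\triangleleft x$ and $e\triangleleft y$, so Lemma 6(d) gives $d^\bot(x)=(d(e))^\bot=d^\bot(y)$. Also $d(e)\in D_\sigma$: both $d$ and $e$ are denotations of closed formulas, and one may be applied to the other. The induction hypothesis gives $R(d(e);d^\bot(x),d^\bot(y))$. The same argument works for $\top$.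

For (b), the two $\triangleleft$-conditions follow from Lemma 6(e) with all $d_i=d$ (using $I\ne\emptyset$). If $R(e;x,y)$, then $R(d(e);f_i(x),g_i(y))$ for all $i$, and the induction hypothesis for $\sigma$ applies pointwise. $\square$

## 9. Proof of the Locality Theorem

**Lemma 9.** If $R(\rho(X);\eta(X),\eta'(X))$ for all free variables $X$ of $\varphi$, then $R\big([\![\varphi]\!]_{\mathcal K}^\rho;[\![\varphi]\!]_{\mathcal T}^\eta,[\![\varphi]\!]_{\mathcal T'}^{\eta'}\big)$.

For closed $\varphi$ of type $\mathrm{Pr}$ the conclusion contains $[\![\varphi]\!]_{\mathcal T}=[\![\varphi]\!]_{\mathcal T'}$, so Lemma 9 proves Theorem 4.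

*Proof.* By induction on $\varphi$.

**Step 1: definability and restriction.** This step settles two of the requirements in $R$ once and for all. All $\rho(X)$ lie in the sets $D$, so $[\![\varphi]\!]_{\mathcal K}^\rho$ lies in $D$ by substitution of closed formulas. The two $\triangleleft$-statements hold by Lemma 7. It remains to check equality at type $\mathrm{Pr}$, or the last clause at function types.

**Step 2: the easy cases.** Atoms agree on $K$ and, by condition 1, on $E$. Variables, $\neg$ and $\vee$ are immediate. Application is the last clause of $R$. For $\lambda X.\varphi$, if $R(e;x,y)$, apply the induction hypothesis to $\rho[X\mapsto e]$, $\eta[X\mapsto x]$, $\eta'[X\mapsto y]$.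

**Step 3: $\langle b\rangle\varphi$.** This is the only place where the difference between $\mathcal T$ and $\mathcal T'$ enters. By the induction hypothesis $A:=[\![\varphi]\!]_{\mathcal T}^\eta=[\![\varphi]\!]_{\mathcal T'}^{\eta'}$ and $A\cap K=d$ with $d\in D_{\mathrm{Pr}}$. On $K$ the two sets $[\![\langle b\rangle\varphi]\!]$ agree, because both restrict to $[\![\langle b\rangle\varphi]\!]_{\mathcal K}^\rho$. A state $e\in E$ has a $b$-successor in $A$ iff it has one in $A\cap E$ or one in $d$. The former is the same in $\mathcal T$ and $\mathcal T'$ by condition 1. The latter is the same by condition 2, which applies because $d$ is the denotation of a closed formula.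

**Step 4: $\mu X.\varphi$.** Here we use the late start. Let $\Phi_K,\Phi_{\mathcal T},\Phi_{\mathcal T'}$ be the monotone maps induced by $\varphi$ with $\rho,\eta,\eta'$, and let $d^*=\mu\Phi_K$. By Step 1, applied to $\mu X.\varphi$, $d^*\in D$ and $d^*\triangleleft\mu\Phi_{\mathcal T}$. Moreover, if $d^*\triangleleft x$, then by Lemma 7 $d^*=\Phi_K(d^*)\triangleleft\Phi_{\mathcal T}(x)$. Define
$$x^0=d^{*\bot},\qquad x^{\alpha+1}=\Phi_{\mathcal T}(x^\alpha),\qquad x^\lambda=\bigvee_{\alpha<\lambda}x^\alpha .$$

We first check that this still reaches $\mu\Phi_{\mathcal T}$. Since $d^*\triangleleft\Phi_{\mathcal T}(x^0)$ and $x^0$ is the least element with $d^*\triangleleft x^0$, we have $x^0\le\Phi_{\mathcal T}(x^0)$; by monotonicity the sequence increases. Likewise $d^*\triangleleft\mu\Phi_{\mathcal T}$ gives $x^0\le\mu\Phi_{\mathcal T}$, and by monotonicity all $x^\alpha\le\mu\Phi_{\mathcal T}$. So the sequence stabilizes at a fixpoint of $\Phi_{\mathcal T}$ that is $\le\mu\Phi_{\mathcal T}$, hence at $\mu\Phi_{\mathcal T}$. Define $y^\alpha$ in the same way with $\Phi_{\mathcal T'}$, from the same start $y^0=d^{*\bot}$; it stabilizes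 at $\mu\Phi_{\mathcal T'}$.

Now we compare: $R(d^*;x^\alpha,y^\alpha)$ for all $\alpha$. The start is Lemma 8(a), as $d^*\in D$. For a successor, use the induction hypothesis for $\varphi$ with $\rho[X\mapsto d^*]$, $\eta[X\mapsto x^\alpha]$, $\eta'[X\mapsto y^\alpha]$; it gives $R(\Phi_K(d^*);x^{\alpha+1},y^{\alpha+1})$, and $\Phi_K(d^*)=d^*$. Limits are Lemma 8(b). For large $\alpha$ we obtain $R(d^*;\mu\Phi_{\mathcal T},\mu\Phi_{\mathcal T'})$.

**Step 5: $\nu X.\varphi$.** This is the dual start from above. Let $d^*=\nu\Phi_K$; again $d^*\in D$ and $d^*\triangleleft\nu\Phi_{\mathcal T}$. Start with $x^0=y^0=d^{*\top}$, apply the maps at successors and take infima at limits. Since $d^*\triangleleft\Phi_{\mathcal T}(x^0)$, we have $\Phi_{\mathcal T}(x^0)\le x^0$, so the sequence decreases; since $\nu\Phi_{\mathcal T}\le x^0$, all $x^\alpha\ge\nu\Phi_{\mathcal T}$. So it stabilizes at a fixpoint $\ge\nu\Phi_{\mathcal T}$, that is, at $\nu\Phi_{\mathcal T}$; the same holds for $y^\alpha$ and $\mathcal T'$. The relation $R(d^*;x^\alpha,y^\alpha)$ is kept by Lemma 8(a), the induction hypothesis with $\Phi_K(d^*)=d^*$, and Lemma 8(b) for infima.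 $\square$

This completes the proofs of Theorem 4 and Theorem 1. In the example of Section 6, $d^*=\kappa$, and both iterations start at the set $\kappa$. Then $u$ enters at the first step in both systems.

## 10. Countable counterexamples

The ordinal $(2^{\aleph_0})^+$ was needed only for the pigeonhole principle. Once $\beta$ and $\gamma$ are found, we can pass to a countable system, because HFL has the downward Löwenheim–Skolem property.

**Theorem 10 (downward Löwenheim–Skolem for HFL).** Let $\mathcal T$ be a transition system over a finite signature with state set $S$, and let $A\subseteq S$ be countable. There is a countable $S_0$ with $A\subseteq S_0\subseteq S$ such that, for the induced subsystem $\mathcal T_0$ on $S_0$, $[\![\varphi]\!]_{\mathcal T_0}=[\![\varphi]\!]_{\mathcal T}\cap S_0$ for all closed HFL formulas $\varphi$ of type $\mathrm{Pr}$.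

Recall that $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$. We use the first-order Löwenheim–Skolem theorem for the structure $(H(\theta),\in)$: every countable subset of $H(\theta)$ is contained in a countable elementary substructure $M\prec H(\theta)$. If an object is definable in $H(\theta)$ from parameters in $M$, it belongs to $M$. If some $i\in I$ has a property expressible in $H(\theta)$ with parameters in $M$, and $I\in M$, then some $i\in I\cap M$ has it.

*Proof.*

**Step 1: the model.** We choose $\theta$ so that $H(\theta)$ evaluates HFL on $\mathcal T$ correctly. We may assume that $S$ is a cardinal. Let $\theta=\beth_\omega(|S|+\aleph_0)^+$, a regular cardinal. By induction on types each $[\![\tau]\!]_S$ has size less than $\beth_\omega(|S|+\aleph_0)$, since a function space between lattices of size at most $\beth_m$ has size at most $\beth_{m+1}$. Hence $H(\theta)$ contains all $[\![\tau]\!]_S$, all their subsets, and all functions between them. Approximants of a fixpoint on $[\![\tau]\!]_S$ are strictly monotone until they close, so the closure ordinal is less than $|[\![\tau]\!]_S|^+\le\beth_\omega(|S|+\aleph_0)<\theta$,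 and $H(\theta)$ contains the sequences of approximants. So the definitions of $[\![\tau]\!]_S$ and of $[\![\varphi]\!]$, read in $H(\theta)$, give the true objects: nothing they quantify over is missing. By induction on $\varphi$, the map $\rho\mapsto[\![\varphi]\!]_{\mathcal T}^\rho$, for $\rho$ on the free variables of $\varphi$, is an element of $H(\theta)$ definable there from $\mathcal T$.

Let $M\prec H(\theta)$ be countable with $\mathcal T\in M$ and $A\subseteq M$. Put $S_0=S\cap M$. It is countable and contains $A$. Types and formulas are coded by hereditarily finite sets, so they lie in $M$, and all lattices $[\![\tau]\!]_S$ and all maps $\rho\mapsto[\![\varphi]\!]_{\mathcal T}^\rho$ lie in $M$. In particular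
$$\text{if }\rho(X)\in M\text{ for all free }X\text{ of }\varphi,\text{ then }[\![\varphi]\!]_{\mathcal T}^\rho\in M.\qquad(3)$$

**Step 2: the relation $Q$.** It says that $h$ over $S_0$ is the trace of $f$ over $S$, tested on arguments from $M$. For $f\in[\![\tau]\!]_S\cap M$ and $h\in[\![\tau]\!]_{S_0}$ define $Q(f;h)$: at $\mathrm{Pr}$, $h=f\cap M$; at function types, $Q(x;y)$ implies $Q(f(x);h(y))$ for all $x,y$. Note that $f(x)\in M$ as $f,x\in M$. For example, complementation on $2^S$ is $Q$-related to complementation on $2^{S_0}$, since $S_0\setminus(x\cap M)=(S\setminus x)\cap M$.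

**Step 3: suprema and infima.** These two facts carry $Q$ through limits.

(i) If $\langle f_i\rangle_{i\in I}\in M$ and $Q(f_i;h_i)$ for $i\in I\cap M$, then $Q(\bigvee_{i\in I}f_i;\bigvee_{i\in I\cap M}h_i)$, and likewise for $\bigwedge$. At $\mathrm{Pr}$ let $s\in S_0$. If some $i\in I$ has $s\in f_i$, then by elementarity some $i\in I\cap M$ does, and then $s\in h_i$; conversely $h_i\subseteq f_i$ for $i\in I\cap M$. For $\bigwedge$ argue in the same way with $s\notin f_i$. If $I=\emptyset$, the values are $\emptyset,\emptyset$ and $S,S_0$. At function types let $Q(x;y)$; as $\langle f_i(x)\rangle_{i\in I}\in M$ and $Q(f_i(x);h_i(y))$ for $i\in I\cap M$, the case of the smaller type applies.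

(ii) If $J\ne\emptyset$ and $Q(f;h_j)$ for all $j\in J$, then $Q(f;\bigvee_jh_j)$ and $Q(f;\bigwedge_jh_j)$. At $\mathrm{Pr}$ all $h_j$ equal $f\cap M$; at function types argue pointwise. Here $J$ need not be in $M$.

**Step 4: the claim by induction on formulas.** We show: if $\rho(X)\in M$ and $Q(\rho(X);\eta(X))$ for all free $X$ of $\varphi$, then $Q([\![\varphi]\!]_{\mathcal T}^\rho;[\![\varphi]\!]_{\mathcal T_0}^\eta)$. By (3) the left side is in $M$. Atoms, variables, $\neg$, $\vee$ and application are immediate. For $\lambda X.\varphi$, if $Q(x;y)$, then $x\in M$ and the induction hypothesis applies to $\rho[X\mapsto x]$ and $\eta[X\mapsto y]$. For $\langle b\rangle\varphi$: if $s\in S_0$ has a $b$-successor in $B=[\![\varphi]\!]_{\mathcal T}^\rho\in M$, then by elementarity it has one in $B\cap M=[\![\varphi]\!]_{\mathcal T_0}^\eta$; the converse is clear, since $\mathcal T_0$ is induced.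

**Step 5: $\mu X.\varphi$.** The difficulty is that $\mathcal T$ may need uncountably many stages, while $M$ sees only countably many of them; so the two iterations run at different speeds. Let $\Phi,\Phi_0$ be the maps on $[\![\tau]\!]_S$ and $[\![\tau]\!]_{S_0}$, with approximants $F^\alpha$, $h^\alpha$ from $\bot$, and let $\delta$ be least with $F^\delta=F^{\delta+1}$. Then $\Phi$, $\delta$ and $\langle F^\alpha\rangle_{\alpha\le\delta}$ are in $M$. For $\alpha\in M\cap(\delta+1)$ let $\pi(\alpha)$ be the order type of $M\cap\alpha$. For instance, if $\omega_1\le\delta$, then $\omega_1\in M$ and $\pi(\omega_1)$ is a countable ordinal.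

We show $Q(F^\alpha;h^{\pi(\alpha)})$ by induction on $\alpha\in M\cap(\delta+1)$. For $\alpha=0$ use (i) with $I=\emptyset$. For $\alpha=\alpha'+1$ we have $\alpha'\in M$ and $M\cap\alpha=(M\cap\alpha')\cup\{\alpha'\}$, so $\pi(\alpha)=\pi(\alpha')+1$; use the induction hypothesis for $\varphi$. For a limit $\alpha$, the set $M\cap\alpha$ contains $0$ and is closed under successor, so it has no maximum; hence $\pi(\alpha)=\{\pi(\alpha'):\alpha'\in M\cap\alpha\}$ is a limit ordinal and $h^{\pi(\alpha)}=\bigvee_{\alpha'\in M\cap\alpha}h^{\pi(\alpha')}$. As $\langle F^{\alpha'}\rangle_{\alpha'<\alpha}\in M$, (i) with $I=\alpha$ applies.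

So $Q(F^\delta;h^{\pi(\delta)})$. But $h$ need not have closed at $\pi(\delta)$, so we continue with the left side at rest: $Q(F^\delta;h^\xi)$ for all $\xi\ge\pi(\delta)$. At successors use the induction hypothesis for $\varphi$ and $\Phi(F^\delta)=F^\delta$. At a limit $\xi>\pi(\delta)$ the sequence is increasing, so $h^\xi=\bigvee_{\pi(\delta)\le\xi'<\xi}h^{\xi'}$, and (ii) applies. For large $\xi$ this is $Q(\mu\Phi;\mu\Phi_0)$.

For $\nu X.\varphi$ take approximants from $\top$, which decrease, and use the $\bigwedge$-parts of (i) and (ii).

**Step 6: conclusion.** For closed $\varphi$ of type $\mathrm{Pr}$ the claim reads $[\![\varphi]\!]_{\mathcal T_0}=[\![\varphi]\!]_{\mathcal T}\cap M=[\![\varphi]\!]_{\mathcal T}\cap S_0$. $\square$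

**Theorem 11.** No closed HFL formula of type $\mathrm{Pr}$ is equivalent to $\Theta$ over all countable transition systems. More precisely, for every finite signature containing $a$ there are $\beta'<\gamma'<\kappa'<\omega_1$ such that no closed HFL formula over that signature separates $(\mathcal T^{\kappa'}_{\beta',\gamma'},r)$ from $(\mathcal T^{\kappa'}_{\gamma',\beta'},r)$, although $\Theta$ does.

*Proof.* Let $\kappa=(2^{\aleph_0})^+$ and let $\beta<\gamma<\kappa$ satisfy the same closed HFL formulas over the given signature in $(\kappa,>)$; they exist by the pigeonhole principle as before. Apply Theorem 10 to the system $(\kappa,>)$ and $A=\{\beta,\gamma\}$. The resulting subsystem $(S_0,>)$ is a countable well-ordered set, so it is isomorphic to $(\kappa',>)$ for a countable ordinal $\kappa'$. Let $\beta'<\gamma'$ be the images of $\beta<\gamma$. By Theorem 10 they satisfy the same closed HFL formulas in $(\kappa',>)$. Lemma 5 for $\kappa'$ shows that no closed HFL formula separates the two systems at $r$, and Lemma 3 shows that $\Theta$ does. For the first sentence, take a signature that contains $a$ and the symbols of the given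 formula. $\square$

## 11. Inflationary fixpoints in complete lattices

We return to the lattice question of Section 1.

**Corollary 12.** There is no term $t(f)$ of type $V$, built from a variable $f:V^0\to V$, finitary lattice operations, $\lambda$, application, and $\mu/\nu$ at types of order $\le1$ over $V$ (indeed of any finite order), that defines the inflationary fixpoint of $f$ for all complete lattices $V$ and all $f:V\to V$. This holds even if $V$ ranges only over powersets $2^S$ of countable sets and complementation is also allowed.

*Proof.* Suppose $t$ is such a term. Read $V$ as the type $\mathrm{Pr}$, joins as $\vee$, binary meets as $\neg(\neg\cdot\vee\neg\cdot)$, the constants $\bot,\top$ as $\mu X.X$ and $\nu X.X$, and complement as $\neg$. Substitute for $f$ the closed HFL formula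
$$\lambda(X^0:\mathrm{Pr}).\,(\Box X\vee\psi),$$
with $\psi$ from (2) and $\mathrm{Wf}$ written as $\mu Z.\Box Z$. This is legitimate: $\Box Z$ is monotone in $Z$, so the inflationary stages $Z^{\alpha+1}=Z^\alpha\cup\Box Z^\alpha$ are the usual approximants of the least fixpoint. Variance $0$ is needed because $X$ occurs in $\psi$ with both signs. The result is a closed HFL formula of type $\mathrm{Pr}$, in $\mathrm{HFL}^1$ if $t$ has order at most $1$. On every countable system with state set $S$ it denotes the inflationary fixpoint in $V=2^S$ of the function $A\mapsto[\![\Box X\vee\psi]\!]_{[X\mapsto A]}$. Its inflationary iteration is exactly the sequence of stages of $\Theta$, so the formula denotes $[\![\Theta]\!]$ on all countable systems. This contradicts Theorem 11. $\square$
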